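# Recovering a graph from its walks of odd length $k$

## 1. From the nine-cycle to the triangle and back

Take the cycle $C_9$ with vertex set $\mathbb Z_9$. Form a new graph on the same vertices by joining $u$ and $v$ whenever a walk of length exactly $3$ leads from $u$ to $v$. Such a walk adds up three terms $\pm1$, so $u$ and $v$ are joined exactly when $v-u\in\{\pm1,\pm3\}$. Call this graph $\Gamma_3(C_9)$.

It contains the triangle $0,3,6$. It is also 3-colorable: the classes $\{0,2,4\}$, $\{6,8,1\}$, $\{3,5,7\}$ contain only the differences $\pm2,\pm4$. So $K_3$ maps to $\Gamma_3(C_9)$, and $\Gamma_3(C_9)$ maps to $K_3$, in both cases sending edges to edges. As far as the existence of such maps is concerned, $C_9$ has been turned into a triangle.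

Can we get the nine-cycle back from the triangle? Here is an operation in the other direction. Given a graph $H$, take as vertices the pairs $(a,A)$ with $a\in V(H)$ and $A$ a nonempty set of neighbors of $a$. Join $(a,A)$ and $(b,B)$ if $a\in B$, $b\in A$, and every vertex of $A$ is adjacent to every vertex of $B$. Call the result $\Omega_3(H)$.

For $H=K_3$ on $\{1,2,3\}$ there are $3\cdot3=9$ vertices, and the last condition says $A\cap B=\emptyset$. The neighbors of $(1,\{2\})$ are the pairs $(2,B)$ with $1\in B\subseteq\{1,3\}$, that is, $(2,\{1\})$ and $(2,\{1,3\})$. The neighbors of $(1,\{2,3\})$ are $(2,\{1\})$ and $(3,\{1\})$. By symmetry all degrees are $2$, and we can walk around: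
$$(1,\{2\}),\ (2,\{1\}),\ (1,\{2,3\}),\ (3,\{1\}),\ (1,\{3\}),\ (3,\{1,2\}),\ (2,\{3\}),\ (3,\{2\}),\ (2,\{1,3\}),$$
and back to $(1,\{2\})$. So $\Omega_3(K_3)$ *is* the nine-cycle. The triangle remembered it.

Now try shorter odd cycles. In $C_3$, three steps lead from every vertex to every vertex, including itself, so $\Gamma_3(C_3)$ is a triangle with a loop at each vertex. If $a$ carries a loop, then $(a,\{a\})$ is a vertex of $\Omega_3$ that is adjacent to itself. So going back from $\Gamma_3(C_3)$ gives a graph with a loop, which cannot map to the loopless graph $C_3$. The cycle $C_3$ is lost.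

For $C_5$ the differences $\pm1,\pm3$ are all the nonzero residues, so $\Gamma_3(C_5)=K_5$. We shall see in Section 8 that $\Omega_3(K_5)$ is not even 3-colorable, so $C_5$ is lost too. For $C_7$ the graph $\Gamma_3(C_7)$ is the complement of a seven-cycle (the missing differences are $\pm2$). Its largest cliques have size $3$, because they are independent sets of a seven-cycle. It will turn out that $C_7$ does come back.

Which graphs come back? Short cycles seem to be the danger.

## 2. The operations $\Gamma_k$ and $\Omega_k$, and the two theorems

Graphs are finite and undirected, without multiple edges, possibly with loops; a vertex with a loop is adjacent to itself. All graphs have at least one edge. (Only the covering objects $T$ and $\hat G$ below will be infinite.) "Cycle" means a cycle of length at least $3$. The girth of a loopless graph is the length of its shortest cycle, and is infinite if there is none.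

**Definition (homomorphism).** $G\to H$ means that there is a map $f:V(G)\to V(H)$ such that $f(u)$ is adjacent to $f(v)$ whenever $u$ is adjacent to $v$, loops included. $G$ and $H$ are *homomorphically equivalent* if $G\to H$ and $H\to G$.

For example, $G\to K_m$ means that $G$ is $m$-colorable, and $C_m\to C_n$ whenever $3\le n\le m$ are odd: go once around $C_n$, then back and forth along an edge.

**Definition ($\Gamma_k$).** For odd $k$, $\Gamma_k(G)$ has vertex set $V(G)$, and $u,v$ are adjacent if they are the endpoints of a walk of length exactly $k$ in $G$. When $u=v$ this is a loop.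

For sets $A,B$ of vertices write $A\boxtimes B$ if every vertex of $A$ is adjacent to every vertex of $B$; a vertex in both must carry a loop.

**Definition ($\Omega_k$).** Let $k=2s-1$ be odd. The vertices of $\Omega_k(G)$ are the tuples $(A_0,\dots,A_{s-1})$ of subsets of $V(G)$ with $|A_0|=1$, $|A_1|\ge1$, $A_i\subseteq A_{i+2}$ whenever $i+2\le s-1$, and $A_{s-2}\boxtimes A_{s-1}$. Tuples $(A_i)$ and $(B_i)$ are adjacent if $A_{i-1}\subseteq B_i$ and $B_{i-1}\subseteq A_i$ for all $1\le i\le s-1$, and $A_{s-1}\boxtimes B_{s-1}$.

For $k=3$ we have $s=2$, and this is the graph of pairs $(a,A)$ of Section 1. For $k=5$ take $G=K_2$ with vertices $0,1$. If $A_0=\{0\}$, then $0\in A_2$. Now $A_1\boxtimes A_2$ forces $A_1=\{1\}$ and then $A_2=\{0\}$. So there are two tuples, $(\{0\},\{1\},\{0\})$ and $(\{1\},\{0\},\{1\})$. They are adjacent to each other and not to themselves: $\Omega_5(K_2)=K_2$.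

We take the following facts as given.

**Fact 1 (adjointness).** $\Gamma_k(G)\to H$ if and only if $G\to\Omega_k(H)$.

**Fact 2.** $\Gamma_k(\Omega_k(H))$ is always homomorphically equivalent to $H$.

Two remarks are immediate. A homomorphism $f:G\to H$ carries walks to walks, so it is also a homomorphism $\Gamma_k(G)\to\Gamma_k(H)$. And $G$ is a subgraph of $\Gamma_k(G)$: go back and forth along an edge $k$ times.

For $k=3$ one more fact is given: if $K$ is loopless with girth at least $13$, then $\Omega_3(\Gamma_3(K))$ is homomorphically equivalent to $K$. Note that $13=4\cdot3+1$. The question, posed in the report "Cross-Community Collaborations In Combinatorics", is this. *Let $k\ge3$ be odd and let $K$ be a loopless graph with at least one edge and girth at least $4k+1$. Is $\Omega_k(\Gamma_k(K))$ homomorphically equivalent to $K$?* The answer is yes. We prove more, and we do not use the fact about $k=3$.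

**Theorem 1.** Let $k\ge3$ be odd, and let $K$ be a loopless graph with at least one edge such that every non-bipartite component of $K$ satisfies

(H) there is no even cycle of length $\le4k$ and no odd cycle of length $\le2k-1$.

Then for every finite graph $G$: $\Gamma_k(G)\to\Gamma_k(K)$ implies $G\to K$. Consequently $\Omega_k(\Gamma_k(K))$ is homomorphically equivalent to $K$.

If the girth is at least $4k+1$, there is no cycle of length $\le4k$ at all, so (H) holds, and the question is answered.

**Theorem 2.** Let $k\ge3$ be odd.

(a) There is a loopless $K$ of girth exactly $4k$, all of whose odd cycles have length $\ge5k$, with $\Omega_k(\Gamma_k(K))\not\to K$.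

(b) If $K$ is loopless, non-bipartite, 3-colorable and contains an odd cycle of length $\le2k-1$, then $\Omega_k(\Gamma_k(K))\not\to K$.

(c) For cycles: $\Omega_k(\Gamma_k(C_n))$ is equivalent to $C_n$ if and only if $n$ is even or $n\ge2k+1$.

By (a), the girth bound $4k+1$ cannot be lowered to $4k$. Neither constant in (H) can be relaxed: the graph in (a) violates (H) only through cycles of length exactly $4k$, and $C_{2k-1}$, which falls under (b), violates it only through one cycle of length $2k-1$.

## 3. Reduction to maps $\Gamma_k(G)\to\Gamma_k(K)$

**Step 1 (removing $\Omega_k$).** This step shows that the last sentence of Theorem 1 follows from the one before it. From $\Gamma_k(K)\to\Gamma_k(K)$ and Fact 1 we get $K\to\Omega_k(\Gamma_k(K))$. For the other direction put $G=\Omega_k(\Gamma_k(K))$. It has an edge, since $K$ maps to it. By Fact 2, $\Gamma_k(G)=\Gamma_k(\Omega_k(\Gamma_k(K)))\to\Gamma_k(K)$, and the first part of the theorem gives $G\to K$.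

So fix $G$ and a homomorphism $g:\Gamma_k(G)\to\Gamma_k(K)$. We want $G\to K$.

**Step 2 (what $g$ knows about walks in $G$).** This step records the one property of $g$ that we use. Let $v_0,\dots,v_j$ be a walk of odd length $j\le k$ in $G$. Going back and forth on its last edge extends it to a walk of length $k$ from $v_0$ to $v_j$. So $v_0v_j$ is an edge (or loop) of $\Gamma_k(G)$, and hence
$$g(v_0)\text{ and }g(v_j)\text{ are joined by a walk of length exactly }k\text{ in }K.\tag{1}$$

**Step 3 (one component, and the bipartite case).** This step disposes of everything except the main case. Isolated vertices of $G$ may be mapped anywhere. Let $C$ be a component of $G$ with an edge. By (1) with $j=1$, $g(C)$ lies in one component $K_0$ of $K$, and $K_0$ has an edge. It is enough to find $C\to K_0$ for each such $C$.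

Suppose $K_0$ is bipartite. For $uv\in E(C)$, the vertices $g(u),g(v)$ are joined by a walk of odd length, so they lie in different classes. Thus $g$ pulls the bipartition back to a proper 2-coloring of $C$ (so $C$ has no loop), and $C$ maps to an edge of $K_0$.

**From now on $K_0$ satisfies (H).** Then $C$ is loopless: a loop at $v$ is a walk of length $1$ from $v$ to $v$, so by (1) there would be a closed walk of odd length $k$ in $K_0$, and hence an odd cycle of length $\le k\le2k-1$, against (H).

What should $f:C\to K_0$ be? The first candidate is $f=g$. It fails at once, since (1) only says that neighbors are sent to vertices joined by a walk of length $k$. Here is an example that we shall follow for a while.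

**Running example.** Let $k=3$, $K=C_{13}$ on $\mathbb Z_{13}$ (girth $13=4k+1$), and let $G$ be the path $a-b-d$. In $G$ a walk of length $3$ joins only neighbors, so $\Gamma_3(G)=G$. Put $g(a)=0$, $g(b)=3$, $g(d)=2$. The differences along the edges are $3$ and $-1$, so $g:\Gamma_3(G)\to\Gamma_3(C_{13})$ is a homomorphism. But $g(a)=0$ and $g(b)=3$ are not adjacent in $C_{13}$.

A natural correction is to average: replace $g(v)$ by some center of the images of the vertices near $v$. In a tree, centers are well behaved. So we first move the problem to a tree.

## 4. Closed walks of length at most $4k$ and the universal cover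

Recall the universal cover $p:T\to K_0$. Here $T$ is a tree, locally finite since $K_0$ is finite, and $p$ is a homomorphism that is bijective on neighborhoods: the neighbors of $t$ correspond bijectively to the neighbors of $p(t)$. So every walk in $K_0$ starting at $p(t)$ has a unique lift starting at $t$. The deck group $\Pi$, consisting of the automorphisms $\pi$ of $T$ with $p\circ\pi=p$, acts freely on $V(T)$ and transitively on each fiber $p^{-1}(v)$. Let $d$ be the distance in $T$, and $\varepsilon:V(T)\to\mathbb Z/2$ a proper 2-coloring of $T$. For $K_0=C_{13}$, $T$ is the two-way infinite path on $\mathbb Z$, $p$ is reduction modulo $13$, and $\Pi$ consists of the translations by multiples of $13$.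

The next lemma is where (H) does most of its work.

**Lemma 1.** Every closed walk in $K_0$ of even length $\le4k$ lifts to closed walks in $T$.

*Proof.* First we reduce. If a walk contains a backtrack $x,y,x$, its lift goes $t,t',t$, because $t$ is the unique neighbor of $t'$ over $x$. So deleting the backtrack (replacing $x,y,x$ by $x$) does not change the endpoint of a lift. Next, let $w_0,w_1,\dots,w_{\ell-1},w_\ell=w_0$ be a closed walk with $w_1=w_{\ell-1}$, and suppose that the inner closed walk $w_1,\dots,w_{\ell-1}$ lifts to closed walks. Lift the whole walk as $t_0,t_1,\dots,t_\ell$. Then $t_{\ell-1}=t_1$, and $t_\ell$ is the unique neighbor of $t_1$ over $w_0$, namely $t_0$; so the whole walk also lifts to closed walks. Both operations shorten the walk by $2$, so they keep its parity. Perform them as long as possible. If we end with length $0$, we are done.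

Otherwise we end with a closed walk $W'$ of even length $\ell$, $0<\ell\le4k$, without backtracks, also cyclically. Let $S$ be the subgraph formed by its edges. At each visit to a vertex, $W'$ enters and leaves by different edges, so $S$ is connected with minimum degree at least $2$, and $|E(S)|\le\ell\le4k$.

*Case 1: $S$ is a cycle of length $N$.* Without backtracks $W'$ goes around it $j$ times, and $\ell=jN$. If $N$ is even, then $N\le4k$, against (H). If $N$ is odd, then $j$ is even, so $2N\le4k$, and $N\le2k-1$ as $N$ is odd, against (H).

*Case 2: $S$ is not a cycle.* Then some vertex has degree at least $3$, so $|E(S)|>|V(S)|$, and $S$ contains two distinct cycles $C_1,C_2$. By (H) every odd cycle has length at least $2k+1$ and every even cycle has length at least $4k+2$. If $C_1,C_2$ are edge-disjoint, then $|E(S)|\ge2(2k+1)=4k+2$, a contradiction. Suppose they share an edge. Then they share at least two vertices, and these cut $C_2$ into arcs with distinct ends whose interior vertices are not on $C_1$. Since $C_2\ne C_1$, some arc contains an edge not in $C_1$. This arc is a path with distinct ends on $C_1$, otherwise disjoint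 from $C_1$, so together with $C_1$ it forms a theta graph: three internally disjoint paths between two vertices. Two of the three paths have lengths of equal parity, and together they form an even cycle, of length at least $4k+2>|E(S)|$, a contradiction. $\square$

Both parts of (H) are needed for Lemma 1. An even cycle of length $\le 4k$ traversed once, or an odd cycle of length $\le2k-1$ traversed twice, is a closed walk of even length $\le4k$ whose lifts are not closed.

**Lemma 2.** If $1\ne\pi\in\Pi$ and $t\in V(T)$, then $d(t,\pi t)\ge2k+1$.

*Proof.* Since $\Pi$ acts freely, $t\ne\pi t$, so the geodesic from $t$ to $\pi t$ projects to a closed walk $w_0,\dots,w_\ell$ of positive length in $K_0$ without backtracks. Choose $i<j$ with $w_i=w_j$ and $j-i$ minimal. Then $w_i,\dots,w_{j-1}$ are distinct, $j-i\ne1$ because $K_0$ is loopless, and $j-i\ne2$ because there is no backtrack. So $w_i,\dots,w_j$ is a cycle of $K_0$, and $\ell\ge j-i\ge2k+1$. $\square$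

**Step 4 (transport in $T$).** This step turns "joined by a walk of length $k$ in $K_0$" into a well-defined move in $T$. Let $t\in V(T)$ and let $v$ be joined to $p(t)$ by a walk of length $k$. All walks of length $k$ from $p(t)$ to $v$, lifted at $t$, end at the same vertex, which we call $\tau(t;v)$. Indeed, one of them followed by the reverse of another is a closed walk of even length $2k\le4k$, and by Lemma 1 it lifts to a closed walk. By reading walks backwards, by counting steps, and by translating, we get
$$\tau(\tau(t;v);p(t))=t,\qquad d(t,\tau(t;v))\text{ is odd and}\le k,\qquad \tau(\pi t;v)=\pi\,\tau(t;v)\ \ (\pi\in\Pi).$$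

**Step 5 (the graph $\hat G$).** This step lifts $C$ together with $g$. The vertices of $\hat G$ are the pairs $(v,t)$ with $v\in V(C)$ and $p(t)=g(v)$. Put $(v,t)\sim(w,t')$ if $vw\in E(C)$ and $t'=\tau(t;g(w))$. This is defined by (1), and it is symmetric by the first identity above. The group $\Pi$ acts freely by $\pi(v,t)=(v,\pi t)$. Its orbits are the sets $\{v\}\times p^{-1}(g(v))$, so there are finitely many. Each $(v,t)$ has exactly one neighbor over each neighbor $w$ of $v$; so $\hat G$ is locally finite without isolated vertices. Put $\hat g(v,t)=t$. This map $\hat g:V(\hat G)\to V(T)$ is $\Pi$-equivariant.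

In the running example, $\hat G$ consists of the paths $(a,0)-(b,3)-(d,2)$ and its translates by multiples of $13$.

The lift does not come from a homomorphism into $T$: neighbors in $\hat G$ go to vertices at odd distance up to $k$. The next lemma says that the bound $k$ does not deteriorate along walks of length $k$. It is the place where the number $4k$ comes from.

**Lemma 3.** If $x,y$ are joined by a walk of length $k$ in $\hat G$, then $d(\hat g(x),\hat g(y))$ is odd and $\le k$. Moreover $\varepsilon\circ\hat g$ changes along every edge of $\hat G$.

*Proof.* The last claim holds because $d(t,\tau(t;\cdot))$ is odd. For the first, let $(v_0,t_0),\dots,(v_k,t_k)$ be a walk. We show by induction that $t_j=\tau(t_0;g(v_j))$ for all odd $j\le k$; the right side is defined by (1). For $j=1$ this is the definition of adjacency. Assume it for $j$, where $j+2\le k$. By (1) there are walks of length $k$ in $K_0$ from $g(v_0)$ to $g(v_j)$, from there to $g(v_{j+1})$, from there to $g(v_{j+2})$, and from there back to $g(v_0)$. Their concatenation is a closed walk of length $4k$, so by Lemma 1 its lift at $t_0$ is closed. After $k$ steps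 this lift is at $\tau(t_0;g(v_j))=t_j$, then at $\tau(t_j;g(v_{j+1}))=t_{j+1}$, then at $t_{j+2}$, and it ends at $\tau(t_{j+2};g(v_0))$. So $\tau(t_{j+2};g(v_0))=t_0$, that is, $t_{j+2}=\tau(t_0;g(v_{j+2}))$. Taking $j=k$ gives the lemma. $\square$

## 5. A center in the tree for every vertex of $\hat G$

We now average. For $x\in V(\hat G)$ let $N_n(x)$ be the set of endpoints of walks of length $n$ from $x$. We measure how far the values $\hat g(y)$ reach from a vertex $s$ of $T$, with a discount of $1$ for each step from $x$ to $y$:
$$D(x,s)=\max_{n\ge0}\ \max_{y\in N_n(x)}\bigl(d(s,\hat g(y))-n\bigr).$$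

**Step 6 (the maximum exists).** Let $n\ge k$ and $y\in N_n(x)$. On a walk of length $n$ from $x$ to $y$, let $y'$ be the vertex $k$ steps before the end. Then $y'\in N_{n-k}(x)$, and Lemma 3 gives $d(s,\hat g(y))-n\le d(s,\hat g(y'))-(n-k)$. So only $n\le k-1$ matters, and $D(x,s)$ is a maximum over a finite set, because $\hat G$ is locally finite.

**Step 7 (first properties of $D$).** These are the facts from which the center will come.

(a) $D(\pi x,\pi s)=D(x,s)$ for $\pi\in\Pi$, by equivariance.

(b) $D(x,s)\equiv\varepsilon(s)+\varepsilon(\hat g(x))\pmod2$. Indeed $d(s,\hat g(y))\equiv\varepsilon(s)+\varepsilon(\hat g(y))$, and for $y\in N_n(x)$ Lemma 3 gives $\varepsilon(\hat g(y))\equiv\varepsilon(\hat g(x))+n$. So every term has this parity.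

(c) If $x\sim x'$, then $|D(x,s)-D(x',s)|=1$. We have $N_n(x)\subseteq N_{n+1}(x')$, so $D(x',s)\ge D(x,s)-1$, and symmetrically; so the difference is at most $1$ in absolute value. By (b) and Lemma 3 it is odd.

**Lemma 4.** For each $x$ there are a unique $c(x)\in V(T)$ and a unique $\rho(x)\in\mathbb Z$ with $D(x,s)=d(s,c(x))+\rho(x)$ for all $s\in V(T)$. Moreover $c(\pi x)=\pi c(x)$, $\rho(\pi x)=\rho(x)$ for $\pi\in\Pi$, and $\rho(x)\equiv\varepsilon(c(x))+\varepsilon(\hat g(x))\pmod2$.

*Proof.* Let $\varphi(s)=D(x,s)$. It is integer valued, and $\varphi(s)\ge d(s,\hat g(x))\ge0$ by the term $n=0$. So it attains its minimum at some $c$. As a maximum of functions $d(\cdot,z)-n$ it is 1-Lipschitz, and by (b) its parity changes along each edge of $T$. So it changes by exactly $\pm1$ along each edge, and it equals $\varphi(c)+1$ at every neighbor of $c$.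

Along a geodesic of $T$, a function $d(\cdot,z)$ first decreases by $1$ per step and then increases by $1$ per step, so it is convex. A maximum of convex functions is convex, so $\varphi$ is convex along geodesics: its increments do not decrease. Along a geodesic starting at $c$ the first increment is $+1$, so all are $\ge1$, hence equal to $1$. Therefore $\varphi(s)=\varphi(c)+d(s,c)$ for all $s$. Uniqueness: $c(x)$ is the only minimizer of $\varphi$, and $\rho(x)$ is the minimum.

By (a), $D(\pi x,\pi s)=D(x,s)=d(\pi s,\pi c(x))+\rho(x)$, so uniqueness gives the equivariance. The parity is (b) at $s=c(x)$. $\square$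

**Lemma 5.** If $x\sim x'$ in $\hat G$, then exactly one of the following holds:

(i) $d(c(x),c(x'))=1$ and $\rho(x)=\rho(x')$;

(ii) $c(x)=c(x')$ and $|\rho(x)-\rho(x')|=1$.

*Proof.* Write $\delta=d(c(x),c(x'))$. By Lemma 4,
$$D(x',c(x))-D(x,c(x))=\delta+\rho(x')-\rho(x),\qquad D(x,c(x'))-D(x',c(x'))=\delta+\rho(x)-\rho(x').$$
By (c) both are at most $1$, so $\delta+|\rho(x)-\rho(x')|\le1$. Also by (c) the first is odd, so $\delta$ and $\rho(x')-\rho(x)$ are not both $0$. Hence $\delta+|\rho(x)-\rho(x')|=1$. $\square$

So $c$ is almost a homomorphism from $\hat G$ to $T$. Being equivariant, it would induce $C\to K_0$ if case (ii) never occurred. It does occur.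

**Running example, continued.** When $T=\mathbb Z$ everything is explicit. We have $|s-\hat g(y)|-n=\max\bigl(s-(\hat g(y)+n),\,(\hat g(y)-n)-s\bigr)$. So with $L(x)=\min(\hat g(y)+n)$ and $R(x)=\max(\hat g(y)-n)$, taken over all $n$ and $y\in N_n(x)$,
$$D(x,s)=\max(s-L,\,R-s)=\Bigl|s-\tfrac{L+R}2\Bigr|+\tfrac{R-L}2,$$
that is, $c=(L+R)/2$ and $\rho=(R-L)/2$. On the component with values $0,3,2$ at $a,b,d$:

- at $a$: $L=\min(0,3+1,2+2)=0$ and $R=\max(0,3-1,2-2)=2$, so $c=1$, $\rho=1$;
- at $b$: $L=\min(3,0+1,2+1)=1$ and $R=\max(3,0-1,2-1)=3$, so $c=2$, $\rho=1$;
- at $d$: $L=\min(2,3+1,0+2)=2$ and $R=\max(2,3-1,0-2)=2$, so $c=2$, $\rho=0$.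

The edge $ab$ is in case (i), and is now mapped correctly. But the neighbors $b$ and $d$ have the same center $2$. So averaging alone stops here.

## 6. Pushing vertices off their centers: a 2-SAT problem

The quantity that distinguishes the two ends of a bad edge is the parity of $\rho$. Let
$$Z=\{x\in V(\hat G):\rho(x)\text{ is odd}\}.$$
It is $\Pi$-invariant. By the parity statement in Lemma 4, for $x\in Z$ the distance $d(\hat g(x),c(x))$ is odd; in particular $\hat g(x)\ne c(x)$. We will need this at the very end. By Lemma 5, an edge of $\hat G$ with both ends in $Z$, or both outside $Z$, is in case (i), and an edge with exactly one end in $Z$ is in case (ii).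

So the natural repair is to leave the vertices outside $Z$ at their centers and to move every $x\in Z$ to a neighbor $\eta(x)$ of $c(x)$. This repairs the bad edges, but it may destroy edges inside $Z$, so the moves must be coordinated.

**Lemma 6.** Suppose there is a $\Pi$-equivariant map $\eta:Z\to V(T)$ with $\eta(x)$ adjacent to $c(x)$ such that
$$\text{for adjacent }x,x'\in Z:\quad \eta(x)=c(x')\ \text{ or }\ \eta(x')=c(x).\tag{2}$$
Then $C\to K_0$.

*Proof.* Put $\hat f(x)=c(x)$ for $x\notin Z$ and $\hat f(x)=\eta(x)$ for $x\in Z$. Let $x\sim x'$. If $x,x'\notin Z$, then (i) holds and $\hat f(x)=c(x)\sim c(x')=\hat f(x')$. If $x\notin Z$ and $x'\in Z$, then (ii) holds and $\hat f(x')=\eta(x')\sim c(x')=c(x)=\hat f(x)$. If $x,x'\in Z$ and, say, $\eta(x)=c(x')$, then $\hat f(x')=\eta(x')\sim c(x')=\eta(x)=\hat f(x)$. So $\hat f:\hat G\to T$ is an equivariant homomorphism. By equivariance and transitivity of $\Pi$ on fibers, $f(v):=p(\hat f(v,t))$ does not depend on $t$. Every edge $vw$ of $C$ lifts to an edge of $\hat G$, so $f:C\to K_0$ is a homomorphism. $\square$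

In the running example $Z$ consists of the vertices over $a$ and $b$. We choose $\eta(a)\in\{0,2\}$ and $\eta(b)\in\{1,3\}$, and (2) asks for $\eta(a)=2$ or $\eta(b)=1$. The forbidden choice $\eta(a)=0$, $\eta(b)=3$ would indeed destroy the edge $ab$. The choice $\eta(b)=1$ works with either value of $\eta(a)$.

**Step 8 (clauses).** This step writes (2) as a system of conditions with two alternatives each. Take a Boolean variable $X(x,y)$ for each $x\in Z$ and each neighbor $y$ of $c(x)$, and identify $X(\pi x,\pi y)$ with $X(x,y)$ for $\pi\in\Pi$. There are finitely many variables, since there are finitely many orbits of $x$ and $T$ is locally finite. For $y\ne y'$ the variables $X(x,y)$ and $X(x,y')$ are different, since $\pi x=x$ only for $\pi=1$. The clauses are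

- (A) $\neg X(x,y)\vee\neg X(x,y')$ for distinct neighbors $y\ne y'$ of $c(x)$;
- (B) $X(x,c(x'))\vee X(x',c(x))$ for adjacent $x,x'\in Z$ (here $c(x)\sim c(x')$ by case (i)).

Suppose these are satisfiable, and fix a satisfying assignment. By (A), for each $x\in Z$ at most one $X(x,y)$ is true. If there is one, let $\eta(x)$ be this $y$. Otherwise let $\eta(x)$ be any neighbor of $c(x)$, chosen on orbit representatives and extended equivariantly, which is possible because the action is free. Then $\eta$ is equivariant, and (B) gives (2). **So we must show that the clauses are satisfiable.**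

The *implication digraph* has the literals as vertices, and for each clause $\alpha\vee\beta$ the arcs $\neg\alpha\to\beta$ and $\neg\beta\to\alpha$. Write $\to^*$ for the existence of a directed path.

**2-SAT theorem** (Aspvall, Plass, Tarjan, *Inform. Process. Lett.* 8 (1979) 121–123). If a finite system of two-literal clauses is unsatisfiable, then some variable $X$ has $X\to^*\neg X$ and $\neg X\to^*X$.

*Proof.* Suppose no variable has both paths; we construct an assignment. With each arc $\alpha\to\beta$ the digraph contains $\neg\beta\to\neg\alpha$. Pick a variable. One of its two literals, call it $\lambda$, satisfies $\lambda\not\to^*\neg\lambda$. Let $R$ be the set of literals reachable from $\lambda$, including $\lambda$. If $\alpha,\neg\alpha\in R$, then $\lambda\to^*\neg\alpha$ gives $\alpha\to^*\neg\lambda$, so $\lambda\to^*\alpha\to^*\neg\lambda$, a contradiction. So we may make all literals of $R$ true. Let $\alpha\vee\beta$ be a clause such that the variable of $\alpha$ occurs in $R$. Either $\alpha\in R$, or $\neg\alpha\in R$ and then $\beta\in R$; in both cases the clause is satisfied. The remaining clauses involve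 only unassigned variables, and their implication digraph is contained in the old one. Repeat. $\square$

**From now on suppose, for a contradiction, that the clauses are unsatisfiable.** The arcs of our implication digraph are exactly
$$X(x,y)\to\neg X(x,y')\ \ (y\ne y'),\qquad \neg X(x,c(x'))\to X(x',c(x))\ \ (x\sim x'\text{ in }Z).$$
A directed path alternates between the two kinds, because arcs of the first kind go from positive to negative literals and arcs of the second kind from negative to positive ones.

## 7. Two implication paths and a translated geodesic

**Definition (legal walk).** A walk $x_0,x_1,\dots$ in $\hat G[Z]$ is *legal* if $c(x_{i+1})\ne c(x_{i-1})$ at all interior indices $i$.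

Consecutive $c(x_i)$ are adjacent by case (i). So for a legal walk the $c(x_i)$ form a walk without backtracks in the tree $T$, that is, a geodesic.

**Step 9 (from implications to legal walks).** This step turns the two directed paths $\neg X(x,y)\to^*X(x,y)$ and $X(x,y)\to^*\neg X(x,y)$ into two walks in $Z$. Consider the first path. Its first arc has the form $\neg X(x_0,c(x_1))\to X(x_1,c(x_0))$ with $x_0\sim x_1$, where after a translation by $\Pi$ we may take $x_0=x$ and $c(x_1)=y$. The next arc goes to $\neg X(x_1,y')$ with $y'\ne c(x_0)$. The next one starts at this literal; after a translation it reads $\neg X(x_1,c(x_2))\to X(x_2,c(x_1))$ with $c(x_2)=y'\ne c(x_0)$. Going on, we obtain a legal walk. The path ends at a literal $X(x_m,c(x_{m-1}))$ that equals $X(x,y)$, so $x_m=qx$ and $c(x_{m-1})=qy$ for some $q\in\Pi$. In sum: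

*$Q$ is a legal walk $x=x_0,x_1,\dots,x_m=qx$ with $m\ge1$, $c(x_1)=y$ and $c(x_{m-1})=qy$.*

Since the centers form a geodesic, $d(c(x),q\,c(x))=m\ge1$. So $q\ne1$, and $m\ge2k+1$ by Lemma 2.

The second path begins with an arc $X(x,y)\to\neg X(x,y_0)$, $y_0\ne y$. It does not stop there, because $X(x,y_0)\ne X(x,y)$. It continues as above, and it ends with an arc of the first kind into $\neg X(x,y)$. After translation this last arc is $X(rx,c(x'_{n-1}))\to\neg X(rx,ry)$ for some $r\in\Pi$. In sum:

*$P$ is a legal walk $x=x'_0,x'_1,\dots,x'_n=rx$ with $n\ge1$, $c(x'_1)=y_0\ne y$ and $c(x'_{n-1})\ne ry$.*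

So $Q$ leaves $x$ in the direction $y$ and arrives at $qx$ from the direction $qy$, while $P$ avoids these directions at both of its ends. Because $Q$ uses the same direction at both ends, its reverse has the same shape. Let

*$\bar Q$ be the walk $q^{-1}x_m=x,\ q^{-1}x_{m-1},\ \dots,\ q^{-1}x_0=q^{-1}x$.*

It is legal, its second vertex has center $q^{-1}(qy)=y$, and its penultimate vertex $q^{-1}x_1$ has center $q^{-1}y$. So after $P$ we may continue with $Q$ or with $\bar Q$, and after either of them with $P$. The plan is to build one periodic legal walk that passes through $Q$ forward and also backward, and to read off a contradiction.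

**Step 10 (the periodic walk).** This step builds that walk. Put $h=rqrq^{-1}$ and $M=2(n+m)$. Concatenate
$$P:\ x\leadsto rx,\qquad rQ:\ rx\leadsto rqx,\qquad rqP:\ rqx\leadsto rqrx,\qquad rqr\bar Q:\ rqrx\leadsto rqrq^{-1}x=hx$$
to a walk of length $M$ from $x$ to $hx$, and extend it to a bi-infinite walk $(z_i)_{i\in\mathbb Z}$ with $z_0=x$ and $z_{i+M}=hz_i$. Each piece is legal. At the four junctions:

- at $rx$ the previous center is $c(x'_{n-1})\ne ry$, and the next is $ry$;
- at $rqx$ the previous center is $rqy$, and the next is $rqy_0\ne rqy$;
- at $rqrx$ the previous center is $rq\,c(x'_{n-1})\ne rqry$, and the next is $rqry$;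
- at $hx$ the previous center is $rqrq^{-1}y=hy$, and the next is $hy_0\ne hy$.

So the whole walk is legal, and $i\mapsto c(z_i)$ is a bi-infinite geodesic $\Lambda$ of $T$. Give $c(z_j)$ the position $j$ on $\Lambda$. Since $h\,c(z_i)=c(z_{i+M})$, $h$ translates $\Lambda$ by $M$.

**Step 11 (tightness).** This step shows that the values $\hat g(z_i)$ lie on $\Lambda$ and repeat with period $k$ relative to the centers. Consider the power $h^k$, which translates $\Lambda$ by $kM$. For every $t\in V(T)$,
$$d(t,h^kt)=kM+2d(t,\Lambda).$$
Indeed, let $t^*$ be the vertex of $\Lambda$ nearest to $t$. Then $h^kt^*$ is the one nearest to $h^kt$, and it lies $kM>0$ positions further on. The geodesic from $t$ to $h^kt$ goes from $t$ to $t^*$, along $\Lambda$ to $h^kt^*$, and then to $h^kt$.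

The walk from $z_i$ to $z_{i+kM}=h^kz_i$ splits into $M$ pieces of length $k$. By Lemma 3 each piece moves $\hat g$ by at most $k$, so $d(\hat g(z_i),h^k\hat g(z_i))\le kM$. Hence $d(\hat g(z_i),\Lambda)=0$, that is, $\hat g(z_i)\in\Lambda$. Let $i+a_i$ be its position. The positions of
$$\hat g(z_i),\ \hat g(z_{i+k}),\ \dots,\ \hat g(z_{i+kM})=h^k\hat g(z_i)$$
increase in total by $kM$, in $M$ steps of absolute value at most $k$. So each step is exactly $+k$. From $(i+k)+a_{i+k}=(i+a_i)+k$ we get
$$a_{i+k}=a_i\qquad(i\in\mathbb Z).\tag{3}$$
Moreover $|a_i|=d(\hat g(z_i),c(z_i))$ is odd, because $z_i\in Z$. In particular $a_i\ne0$: along $\Lambda$, the vertex $\hat g(z_i)$ lies strictly ahead of or strictly behind $c(z_i)$.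

**Step 12 (reversal).** This step compares the two passages through $Q$. For $0\le j\le m$ the segment $rQ$ gives $z_{n+j}=rx_j$. The segment $rqr\bar Q$ gives $z_{2n+m+j}=rqrq^{-1}x_{m-j}=hx_{m-j}$, that is, $z_{2n+2m-j}=hx_j$. Since $k$ is odd, $2$ is invertible modulo $k$. Since $m-1\ge2k\ge k$, the indices $1,\dots,m-1$ contain all residues modulo $k$. So there is $j$ with
$$1\le j\le m-1,\qquad 2j\equiv n+2m\pmod k.$$
Then $2n+2m-j\equiv n+j\pmod k$, and (3) gives
$$a_{n+j}=a_{2n+2m-j}.\tag{4}$$
Let $U$ be the component of $T-c(x_j)$ that contains $c(x_{j+1})$.

At $z_{n+j}=rx_j$ the center is $rc(x_j)$, and the next vertex of $\Lambda$ is $rc(x_{j+1})$. So $a_{n+j}>0$ if and only if $r\hat g(x_j)\in rU$, that is, $\hat g(x_j)\in U$.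

At $z_{2n+2m-j}=hx_j$ the center is $hc(x_j)$, and the *previous* vertex of $\Lambda$ is the center $hc(x_{j+1})$ of $z_{2n+2m-(j+1)}=hx_{j+1}$, while the next one is $hc(x_{j-1})$. So $a_{2n+2m-j}<0$ if and only if $h\hat g(x_j)\in hU$, that is, $\hat g(x_j)\in U$.

Therefore $a_{n+j}>0$ if and only if $a_{2n+2m-j}<0$. Both numbers are nonzero, so they have opposite signs, which contradicts (4). Hence the clauses are satisfiable, Step 8 gives $\eta$, and Lemma 6 gives $C\to K_0$. This proves Theorem 1. $\blacksquare$

## 8. Grids on the projective plane and the sharpness of the bounds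

To show $\Omega_k(\Gamma_k(K))\not\to K$ for a 3-colorable $K$, it is enough to find a graph $G$ that is not 3-colorable, with $\Gamma_k(G)\to\Gamma_k(K)$. Then $G\to\Omega_k(\Gamma_k(K))$ by Fact 1, and $\Omega_k(\Gamma_k(K))\to K$ would give $G\to K\to K_3$. So we want graphs with chromatic number at least $4$ for which $\Gamma_k$ is nevertheless easy to color.

**Definition ($G_n$, $n\ge3$ odd).** Let
$$\hat V=\{x\in\{-n,-n+2,\dots,n\}^3:\ \max_i|x_i|=n\},$$
with $x,x'$ adjacent if they differ in exactly one coordinate, and there by $2$. Let $G_n$ be the quotient of this graph by $x\mapsto-x$.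

If adjacent $x,x'$ differ in coordinate $a$, then some other coordinate is $\pm n$; otherwise $|x_a|=|x'_a|=n$, and the two values would differ by $0$ or $2n\ge6$. So each edge lies on a side of the cube, and $\hat V$ is the square grid drawn on the surface of the cube, each side divided into $n\times n$ squares. It is connected, and all faces are squares.

Next we check that the quotient is harmless. All coordinates are odd, hence nonzero. So $x\not\sim-x$. No $x$ is adjacent to both $y$ and $-y$: from $x=y\pm2e_a=-y\pm2e_b$ we would get $2y=\pm2e_a\pm2e_b$, which has a zero coordinate. No two vertices of a square are antipodal, since they share a coordinate $\pm n$. Thus $G_n$ is a simple loopless graph, $\hat V\to G_n$ is a covering (bijective on neighborhoods), and each square gives a 4-cycle of $G_n$.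

Finally, let $S(x)=x_1+x_2+x_3$. It is odd, and it changes by $\pm2$ along each edge. A walk of length $l$ from $x$ to $-x$ changes $S$ by $-2S(x)$, so $-S(x)$ is a sum of $l$ terms $\pm1$. Hence $l\equiv S(x)\equiv1\pmod2$: *every walk from $x$ to $-x$ has odd length.*

**Lemma 7.** $\chi(G_n)\ge4$.

*Proof.* Suppose $\kappa:V(G_n)\to\mathbb Z/3$ is a proper coloring, and lift it to $\hat V$, so that $\kappa(-x)=\kappa(x)$. Give each directed edge $x\to x'$ the value $\pm1$ congruent to $\kappa(x')-\kappa(x)$ modulo $3$. Around a square the sum of the four values is even, divisible by $3$, and at most $4$ in absolute value, so it is $0$. A cycle of a graph drawn on the sphere bounds a disc that is a union of faces. Adding up the boundary sums of these faces, equally oriented, the inner edges cancel, so the sum along the cycle is $0$. Closed walks decompose into cycles and back-and-forth edges, so the sum along every closed walk is $0$. Hence there is $\varphi:\hat V\to\mathbb Z$ such that $\varphi(x')-\varphi(x)$ is the value of $x\to x'$ for each edge.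

The values are invariant under $x\mapsto-x$, so $\varphi(-x')-\varphi(-x)=\varphi(x')-\varphi(x)$ along edges. As $\hat V$ is connected, $\delta=\varphi(-x)-\varphi(x)$ is constant. Using this at $x$ and at $-x$ gives $2\delta=0$, so $\delta=0$. But $\delta$ is the sum of the values along a walk from $x$ to $-x$, an odd number of terms $\pm1$, hence odd. Contradiction. $\square$

**Lemma 8.** For odd $l<n$ we have $\Gamma_l(G_n)\to K_4$. In particular $\Gamma_l(G_n)$ is loopless.

*Proof.* Let $B=\{x\in\hat V:S(x)\equiv1\bmod4\}$. Since $S$ is odd and changes by $\pm2$ along edges, adjacent vertices lie on different sides of the partition $(B,\hat V\setminus B)$. Since $S(-x)=-S(x)$, each antipodal pair has exactly one member in $B$. Let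
$$t_1=(1,1,1),\quad t_2=(1,-1,-1),\quad t_3=(-1,1,-1),\quad t_4=(-1,-1,1).$$
For each coordinate $a$ and each sign, exactly two of the $t_i$ have that sign in coordinate $a$, and their sum is $\pm2e_a$ with that sign: $t_1+t_2=2e_1$, $t_3+t_4=-2e_1$, $t_1+t_3=2e_2$, $t_2+t_4=-2e_2$, $t_1+t_4=2e_3$, $t_2+t_3=-2e_3$. So if $|x_a|=n$, the two $t_i$ with the sign of $x_a$ have inner products with $x$ that sum to $2n$, and therefore $\max_i\langle x,t_i\rangle\ge n$.

Color the vertex $\{x,-x\}$ of $G_n$, with $x\in B$, by an $i$ that maximizes $\langle x,t_i\rangle$. Suppose vertices $u,v$ (possibly equal) have the same color $i$ and are joined by a walk of odd length $l$ in $G_n$. Lift the walk starting at the representative $x\in B$ of $u$. It ends at some $y$ over $v$ with $y\notin B$, because $l$ is odd. So $-y\in B$ is the representative of $v$. Thus $\langle x,t_i\rangle\ge n$ and $\langle-y,t_i\rangle\ge n$, that is, $\langle y,t_i\rangle\le-n$. Each step changes $\langle\cdot,t_i\rangle$ by $\pm2$, so $2l\ge2n$. Hence for $l<n$ the coloring is a homomorphism $\Gamma_l(G_n)\to K_4$. $\square$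

**Proof of Theorem 2(a).** We subdivide $\Gamma_k(G_n)$ so that its 4-cycles acquire length exactly $4k$. Take $n>3k$ odd and $Q=\Gamma_k(G_n)$. By Lemma 8 with $l=k$, $Q$ is loopless. A closed walk of length $3$ in $Q$ would give a closed walk of length $3k$ in $G_n$, that is, a loop of $\Gamma_{3k}(G_n)$, which is loopless by Lemma 8 since $3k$ is odd and $3k<n$. So $Q$ has no triangle. Since $Q\supseteq G_n$ and $G_n$ has 4-cycles, $Q$ has girth $4$.

Let $K$ be obtained from $Q$ by replacing each edge by a path of length $k$. The cycles of $K$ are the subdivided cycles of $Q$. So $K$ is loopless of girth exactly $4k$. A cycle of $K$ of odd length comes from a cycle of $Q$ of odd length, which is at least $5$, so odd cycles of $K$ have length at least $5k$.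

$K$ is 3-colorable: give all original vertices color $1$, and color each path $1,2,3,2,3,\dots,2,3,1$ (for $k=3$: $1,2,3,1$), which is possible because the number $k-1$ of interior vertices is even. The inclusion of the original vertices is a homomorphism $Q\to\Gamma_k(K)$. So $\Gamma_k(G_n)=Q\to\Gamma_k(K)$, and by Fact 1, $G_n\to\Omega_k(\Gamma_k(K))$. Since $\chi(G_n)\ge4>\chi(K)$, we get $\Omega_k(\Gamma_k(K))\not\to K$. $\blacksquare$

**Proof of Theorem 2(b).** Here we find a $K_4$ in $\Gamma_k(K)$. In $C_{2k-1}$ with vertex set $\mathbb Z_{2k-1}$, consider the vertices $0,\,-1,\,k-2,\,k-1$. They are distinct because $k\ge3$. They are pairwise joined by walks of odd length $\le k$: the pairs $\{0,-1\}$ and $\{k-2,k-1\}$ are edges; $\{0,k-2\}$ is joined by a path of length $k-2$; $\{-1,k-1\}$ by a path of length $k$; and $\{0,k-1\}$ and $\{-1,k-2\}$, which have difference $k-1$, by the path around the other side, of length $(2k-1)-(k-1)=k$. Going back and forth makes all these lengths exactly $k$, so $K_4\to\Gamma_k(C_{2k-1})$.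

Let $K$ contain an odd cycle $C_N$ with $N\le2k-1$. Then $C_{2k-1}\to C_N\to K$, hence $K_4\to\Gamma_k(C_{2k-1})\to\Gamma_k(K)$. Take $n>k$ odd. By Lemma 8, $\Gamma_k(G_n)\to K_4\to\Gamma_k(K)$, and by Fact 1, $G_n\to\Omega_k(\Gamma_k(K))$. As $\chi(G_n)\ge4$ and $\chi(K)=3$, we get $\Omega_k(\Gamma_k(K))\not\to K$. $\blacksquare$

With $k=3$ this settles the five-cycle of Section 1: for $n=5$ we have $\Gamma_3(G_5)\to K_4\to K_5$, so $G_5$ maps to $\Omega_3(K_5)$, which is therefore not 3-colorable.

**Proof of Theorem 2(c).** If $n$ is even, $C_n$ is bipartite; if $n\ge2k+1$ is odd, the only cycle of $C_n$ has odd length at least $2k+1$, so (H) holds. In both cases Theorem 1 applies. If $n\le2k-1$ is odd, $C_n$ is loopless, non-bipartite and 3-colorable, and (b) applies. $\blacksquare$
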